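\title{A law of the iterated logarithm for the derivative of the backward SLE flow}

\begin{abstract}
Let $f_t$ be the backward SLE$_\kappa$ flow in the upper half-plane. We prove, for every $\kappa>0$ and $t>0$, a conjectured law of the iterated logarithm for $\log f_t'(x+iy)$ as $y\to0$. On the event that $\operatorname{Im}f_t$ is bounded below on $[-\frac12,\frac12]\times(0,1)$, which has positive probability, for almost every $x\in[-\frac12,\frac12]$ the limit points of $\log f_t'(x+iy)/\sqrt{\log\frac1y\log\log\log\frac1y}$ fill the closed disc of radius $c(\kappa)=(\sqrt{\kappa/8}+\sqrt{2/\kappa})^{-1}$. We also describe the behavior at almost every point of the real line. The proof rests on a complex martingale in time, whose quadratic and cross variations are explicit, and on a dyadic martingale in the space variable.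
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\kappa>0$, let $B_t$ be a standard one-dimensional Brownian motion, and let $\mathbb{H}=\{z:\operatorname{Im}z>0\}$. The \emph{backward SLE$_\kappa$ flow} is defined for $z\in\mathbb{H}$ by the Loewner equation
\begin{equation}\label{eq:backward}
\partial_tf_t(z)=\frac{-2}{f_t(z)+\sqrt\kappa B_t},\qquad f_0(z)=z .
\end{equation}
The right-hand side has positive imaginary part, so the solution moves away from the real singularity and exists for all times. Each $f_t$ is a conformal map of $\mathbb{H}$ into $\mathbb{H}$. For fixed $t$ it has the same law as $z\mapsto g_t^{-1}(z+\sqrt\kappa B_t)-\sqrt\kappa B_t$, where $g_t$ is the forward SLE$_\kappa$ map, $\partial_tg_t(z)=2/(g_t(z)-\sqrt\kappa B_t)$, $g_0(z)=z$; the short proof is recalled in Section~\ref{sec:positive}. Thus $f_t$ maps $\mathbb{H}$ onto the complement of a translated SLE hull. For a real $x\ne0$ equation \eqref{eq:backward} has a real solution up to the time $T_x\in(0,\infty]$ at which $f_t(x)+\sqrt\kappa B_t$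 first hits $0$.

We study an analytic branch of $\log f_t'$ on $\mathbb{H}$. Its real part $\log|f_t'(x+iy)|$ measures how $f_t$ distorts lengths at scale $y$ near the boundary point $x$, and its imaginary part measures how $f_t$ rotates directions there. Two branches differ by a constant, which affects none of the statements below. Throughout,
\[
L=L(y)=\log\frac1y,\qquad \Phi_t(x,y)=\frac{\log f_t'(x+iy)}{\sqrt{L\log\log L}}\quad(y<e^{-e}),\qquad Q=\frac2{\sqrt\kappa}+\frac{\sqrt\kappa}2 .
\]

\begin{example}\label{ex:slit}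
Replace $\sqrt\kappa B_t$ by $0$. Then $f_t(z)=\sqrt{z^2-4t}$, with the root in $\mathbb{H}$, maps $\mathbb{H}$ onto $\mathbb{H}\setminus(0,2i\sqrt t\,]$, and $T_x=x^2/4$. Points with $T_x>t$ are mapped to the real line. Points with $T_x<t$ are mapped to the slit, at height $\sqrt{4t-x^2}$, and each side of the slit is the image of an interval of length $2\sqrt t$. Since $f_t'(z)=z/f_t(z)$, the function $\log f_t'(x+iy)$ converges as $y\to0$ for every $x\notin\{0,\pm2\sqrt t\}$.
\end{example}

For a Brownian driving function one expects convergence to persist where $T_x>t$, because $f_t$ is analytic near such $x$, and to fail where $T_x<t$. The expected size of the oscillation comes from the inequality $|f''(w)/f'(w)|\le4/\operatorname{Im}w$, valid for every univalent $f$ on $\mathbb{H}$. Halving the height changes $\log f_t'(x+iy)$ by at most $4\log2$, so $\log f_t'(x+i2^{-n})$ is a sum of $n$ bounded increments. If these behaved like independent centered variables, and the variance of $\operatorname{Re}\log f_t'(x+iy)$ were about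 $\sigma^2L$, then the law of the iterated logarithm for sums would give $\limsup_{y\to0}\operatorname{Re}\Phi_t(x,y)=\sigma\sqrt2$. The following conjecture from \cite{IPAM} amounts to this statement with $\sigma=1/Q$. Let
\[
D=[-\tfrac12,\tfrac12]\times(0,1),\qquad E_\epsilon=\Big\{\inf_{z\in D}\operatorname{Im}f_t(z)\ge\epsilon\Big\},\qquad c(\kappa)=\frac1{\sqrt{\kappa/8}+\sqrt{2/\kappa}}=\frac{\sqrt2}Q .
\]
The conjecture asserts that for each fixed $t>0$ and all sufficiently small $\epsilon>0$ the event $E_\epsilon$ has positive probability, and that almost surely on $E_\epsilon$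
\begin{equation}\label{eq:conj}
\limsup_{y\to0}\frac{\operatorname{Re}\log f_t'(x+iy)}{\sqrt{\log\frac1y\,\log\log\log\frac1y}}=c(\kappa)\qquad\text{for Lebesgue-almost every }x\in[-\tfrac12,\tfrac12].
\end{equation}
The event $E_\epsilon$ keeps the image of $D$ away from the real line, and so excludes points with $T_x>t$. The constant satisfies $c(\kappa)=c(16/\kappa)$, it is largest at $\kappa=4$, where $Q=2$ and $c=1/\sqrt2$, and $c(\kappa)\sim\sqrt{\kappa/2}\to0$ as $\kappa\to0$, in agreement with Example~\ref{ex:slit}.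

We prove the conjecture for all $\kappa$ and $t$, in a form that treats modulus and argument together. The \emph{limit set} of $\Phi_t(x,\cdot)$ is the closed set of all $\zeta\in\mathbb{C}$ such that $\Phi_t(x,y_j)\to\zeta$ for some sequence $y_j\to0$.

\begin{theorem}\label{thm:A}
Let $\kappa,t>0$.
\begin{itemize}
\item[(i)] There is $\epsilon_0=\epsilon_0(t)>0$ with $\mathbb{P}(E_\epsilon)>0$ for all $\epsilon\in(0,\epsilon_0)$.
\item[(ii)] For every $\epsilon>0$, almost surely on $E_\epsilon$, for almost every $x\in[-\frac12,\frac12]$ the function $\Phi_t(x,y)$ stays bounded as $y\to0$ and its limit set is exactly $\{\zeta\in\mathbb{C}:|\zeta|\le c(\kappa)\}$. In particular \eqref{eq:conj} holds.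
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\kappa,t>0$. Almost surely, for almost every $x\in\mathbb{R}$ one of the following holds: either $T_x>t$ and $\log f_t'(x+iy)$ converges to a finite limit as $y\to0$; or $T_x<t$, the function $\Phi_t(x,\cdot)$ is bounded near $0$, and its limit set is the closed disc of radius $c(\kappa)$ centered at $0$.
\end{theorem}

Part (i) of Theorem~\ref{thm:A} needs an argument when $t$ is small: in Example~\ref{ex:slit} one has $\inf_D\operatorname{Im}f_t>0$ if and only if $2\sqrt t>\frac12$, that is, $t>\frac1{16}$.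

Section~\ref{sec:one} follows a single point $z=x+iy$ and shows that $Q\log f'(z)/\sqrt L$, stopped at a suitable time, is close to a standard complex Gaussian; this is where $Q$ appears. Section~\ref{sec:model} shows on independent Gaussians why the answer is a disc, and names the two obstacles that remain. Sections~\ref{sec:two} and~\ref{sec:lower} prove that the limit set contains the disc, and Section~\ref{sec:upper} that it is no larger, which gives Theorem~\ref{thm:A}(ii) using only It\^o calculus and distortion theorems. Theorem~\ref{thm:A}(i) and Theorem~\ref{thm:B}, proved in Sections~\ref{sec:positive} and~\ref{sec:B}, also use the existence of the SLE trace.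

\section{Standard facts and conventions}\label{sec:facts}

\subsection*{Univalent functions}
Let $F(\zeta)=\zeta+a_2\zeta^2+\cdots$ be analytic and injective on the unit disc. Then $|a_2|\le2$, the image of $F$ contains the disc $\{|\zeta|<\frac14\}$ (Koebe's theorem), and $|\zeta|(1+|\zeta|)^{-2}\le|F(\zeta)|\le|\zeta|(1-|\zeta|)^{-2}$ (growth theorem). Let $f$ be univalent on $\mathbb{H}$, $w\in\mathbb{H}$ and $0<\rho\le\operatorname{Im}w$, and apply these facts to $F(\zeta)=(f(w+\rho\zeta)-f(w))/(\rho f'(w))$. With $\rho=\operatorname{Im}w$ we have $a_2=\rho f''(w)/(2f'(w))$, so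
\begin{equation}\label{eq:bieb}
|f''(w)/f'(w)|\le4/\operatorname{Im}w .
\end{equation}
If $|z-w|\ge\rho$, then $f(z)$ lies outside the image of the disc of radius $\rho$ about $w$, so
\begin{equation}\label{eq:koebe}
|f(z)-f(w)|\ge\rho|f'(w)|/4\qquad\text{whenever }z\in\mathbb{H},\ |z-w|\ge\rho .
\end{equation}

\subsection*{Continuous martingales}
Let $N$ be a real continuous local martingale with $N_0=0$. It converges almost surely on $\{\langle N\rangle_\infty<\infty\}$. For real $\theta$ the process $\exp(\theta N-\frac{\theta^2}2\langle N\rangle)$ is a positive local martingale, hence a supermartingale, and its expectation at any almost surely finite stopping time is at most $1$. If $\langle N\rangle_\infty$ is bounded, then $N$ is an $L^2$-bounded martingale, $\mathbb{E}(N_\infty-N_\tau)^2=\mathbb{E}(\langle N\rangle_\infty-\langle N\rangle_\tau)$ for every stopping time $\tau$, and $\exp(iN+\frac12\langle N\rangle)$ is a bounded martingale.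

\subsection*{Conventions}
$\mathcal{F}_t$ is the filtration of $B$. The logarithm of a point of $\mathbb{H}$ is principal, with argument in $(0,\pi)$. The letter $C$ denotes finite constants that may change from line to line; they depend on $\kappa$ and on the quantities named in each statement. A \emph{standard complex Gaussian} $G$ has independent $N(0,1)$ real and imaginary parts, so that $\mathbb{E}e^{i\operatorname{Re}(\bar uG)}=e^{-|u|^2/2}$ for $u\in\mathbb{C}$.

\subsection*{Measurability}
We pass several times from ``for each $x$, almost surely'' to ``almost surely, for almost every $x$''. The functions $f_t(x+iy)$ and $\log f_t'(x+iy)$ are measurable in $\omega$ and continuous in $(x,y)$, hence jointly measurable; the same holds with a stopping time in place of $t$. By continuity, events such as $E_\epsilon$ are determined by countably many points $z$. The limit set of $\Phi_t(x,\cdot)$ contains a closed disc if and only if for every rational point $\zeta$ of the open disc and all rational $\rho,\delta>0$ there is a rational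 $y<\delta$ with $|\Phi_t(x,y)-\zeta|<\rho$; upper and lower limits as $y\to0$ can be taken along rational $y$. All these conditions therefore define measurable sets of pairs $(\omega,x)$, and Fubini's theorem applies.

\section{One point: a martingale and a Gaussian approximation}\label{sec:one}

\subsection*{The flow}
Put $Z_t(z)=f_t(z)+\sqrt\kappa B_t=X_t+iY_t$, so that $Y_t=\operatorname{Im}f_t(z)$. Taking the imaginary part of \eqref{eq:backward}, and differentiating \eqref{eq:backward} in $z$, we get
\begin{equation}\label{eq:flow}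
dZ=-\frac2Z\,dt+\sqrt\kappa\,dB,\qquad\partial_t\log Y=\frac2{|Z|^2},\qquad\partial_t\log f_t'=\frac2{Z^2},
\end{equation}
and we fix the branch $\log f_t'(z)=\int_0^t2Z_u(z)^{-2}du$. Thus $\operatorname{Im}f_t(z)$ is nondecreasing in $t$, and $|\partial_t\log f_t'|\le\partial_t\log Y$ gives, for $z=x+iy$,
\begin{equation}\label{eq:apriori}
|\log f_t'(z)|\le\log(Y_t/y).
\end{equation}
By It\^o's formula,
\begin{equation}\label{eq:logZ}
d\log Z=-\Big(2+\frac\kappa2\Big)Z^{-2}dt+\sqrt\kappa\,Z^{-1}dB .
\end{equation}

By \eqref{eq:flow} the natural clock for the point $z$ is $\log(Y_t/y)$. At a fixed time $t$ this clock is random; we replace $t$ by a stopping time at which it is deterministic. For $z=x+iy$ and $y<r<1$ let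
\[
\sigma_r(z)=\inf\{t:Y_t(z)=r\}.
\]
This time is almost surely finite. Indeed, on $\{\sigma_r=\infty\}$ the function $\log Y$ is bounded, so $\int_0^\infty|Z|^{-2}dt<\infty$ by \eqref{eq:flow}. In the real part of \eqref{eq:logZ} the drift then converges absolutely and the martingale has finite quadratic variation, so $\log|Z_t|$ has a finite limit almost surely. But then $|Z_t|$ is bounded and $\int_0^\infty|Z|^{-2}dt=\infty$, a contradiction.

If $\operatorname{Im}f_t(z)\ge r>y$, then $\sigma_r(z)\le t$ and $|Z|\ge Y\ge r$ after time $\sigma_r(z)$, so \eqref{eq:flow} gives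
\begin{equation}\label{eq:transfer}
\big|\log f_t'(z)-\log f'_{\sigma_r(z)}(z)\big|\le2t/r^2\qquad\text{if }\operatorname{Im}f_t(z)\ge r>y.
\end{equation}
This is the only way in which a lower bound on $\operatorname{Im}f_t$, such as the event $E_\epsilon$, enters the proof of Theorem~\ref{thm:A}(ii).

\subsection*{The martingale}
The process $\log f_t'(z)$ has finite variation, with derivative $2Z^{-2}$, and the drift of $\log Z$ in \eqref{eq:logZ} is a constant multiple of the same quantity. A linear combination is therefore a martingale. Put $\nu=2/\sqrt\kappa$. Since $2Q=\nu(2+\frac\kappa2)$,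
\begin{equation}\label{eq:M}
M_t(z):=Q\log f_t'(z)+\nu\big(\log Z_t(z)-\log z\big)\qquad\text{satisfies}\qquad dM_t=\frac2{Z_t}\,dB_t .
\end{equation}
For $\xi\in\mathbb{C}$ the identity $(\operatorname{Re}a)^2=\frac12|a|^2+\frac12\operatorname{Re}a^2$ with $a=2\bar\xi/Z$, together with \eqref{eq:flow} and \eqref{eq:apriori}, gives
\begin{equation}\label{eq:qv}
\langle\operatorname{Re}\bar\xi M(z)\rangle_t=|\xi|^2\log\frac{Y_t}y+\operatorname{Re}\big(\bar\xi^2\log f_t'(z)\big)\le2|\xi|^2\log\frac{Y_t}y .
\end{equation}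
Let $\sigma=\sigma_r(z)$. Adding \eqref{eq:qv} for $\xi=1$ and $\xi=i$ gives $\mathbb{E}|M_\sigma|^2=2\log(r/y)\le2L$. For $|\xi|=1$ the martingale $N=\operatorname{Re}\bar\xi M_{\cdot\wedge\sigma}$ has $\langle N\rangle_\infty\le2L$, so $e^{\theta N_\sigma}\le e^{\theta^2L}\exp(\theta N_\sigma-\frac{\theta^2}2\langle N\rangle_\sigma)$, and
\begin{equation}\label{eq:crude}
\mathbb{E}\,e^{\theta\operatorname{Re}\bar\xi M_\sigma}\le e^{\theta^2L}\quad(\theta\in\mathbb{R},\ |\xi|=1),\qquad\mathbb{P}(|M_\sigma|>\lambda)\le4e^{-\lambda^2/(8L)}\quad(\lambda>0).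
\end{equation}
For the second bound, $|M_\sigma|>\lambda$ forces $\operatorname{Re}\bar\xi M_\sigma>\lambda'=\lambda/\sqrt2$ for some $\xi\in\{\pm1,\pm i\}$, and Markov's inequality with $\theta=\lambda'/(2L)$ bounds each probability by $e^{-\lambda'^2/(4L)}$.

At time $\sigma$ the first term of \eqref{eq:qv} is the deterministic quantity $|\xi|^2(L+\log r)$. The second term is random, and \eqref{eq:apriori} allows it to be just as large. The main point is that \eqref{eq:M} improves this: $M_\sigma$ has size $\sqrt L$, so if the correction $\log Z_\sigma-\log z$ is bounded, then $\log f'_\sigma$ has size $\sqrt L$ too, and the quadratic variation is deterministic to leading order. To bound the correction we need an upper bound on $|Z_\sigma|$.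

\begin{lemma}\label{lem:Z}
Let $z=x+iy$, $y<r<1$. For every stopping time $\tau\le\sigma_r(z)$ we have $\mathbb{E}|Z_\tau(z)|\le|z|+(1+\frac\kappa4)r$.
\end{lemma}

\begin{proof}
Write $|Z|=e^{\operatorname{Re}\log Z}$ and use \eqref{eq:logZ} with $\operatorname{Re}Z^{-2}=(X^2-Y^2)/|Z|^4$, $\operatorname{Re}Z^{-1}=X/|Z|^2$. It\^o's formula gives
\[
d|Z|=\frac{-(2+\frac\kappa2)(X^2-Y^2)+\frac\kappa2X^2}{|Z|^3}\,dt+\sqrt\kappa\,\frac X{|Z|}\,dB=\frac{-2X^2+(2+\frac\kappa2)Y^2}{|Z|^3}\,dt+\sqrt\kappa\,\frac X{|Z|}\,dB .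
\]
The drift is at most $(2+\frac\kappa2)Y/|Z|^2=(1+\frac\kappa4)\partial_tY$, and the diffusion coefficient is bounded by $\sqrt\kappa$. Hence $\mathbb{E}|Z_{\tau\wedge T}|\le|z|+(1+\frac\kappa4)\mathbb{E}Y_{\tau\wedge T}\le|z|+(1+\frac\kappa4)r$ for every $T<\infty$, and Fatou's lemma finishes the proof.
\end{proof}

Since $|Z_\sigma|\ge r$,
\begin{equation}\label{eq:logZbound}
|\log Z_\sigma|\le\pi+|\log r|+\log(1+|Z_\sigma|).
\end{equation}
Let $J\subset\mathbb{R}\setminus\{0\}$ be compact. Then $\log z$ is bounded for $x\in J$, $y\le1$. By \eqref{eq:logZbound} and Lemma~\ref{lem:Z}, and then by \eqref{eq:M} and $\mathbb{E}|M_\sigma|\le\sqrt{2L}$, there is $C=C(J,r)$ such that for $x\in J$ and $y<\min(r,e^{-1})$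
\begin{equation}\label{eq:boot}
\mathbb{E}|\log Z_\sigma|\le C,\qquad\mathbb{E}|\log f'_\sigma(z)|\le C\sqrt L .
\end{equation}

\begin{remark}
The second bound fails at $x=0$. There $\operatorname{Re}\log z=-L$, the first bound still holds, and $\mathbb{E}M_\sigma=0$, so \eqref{eq:M} gives $\mathbb{E}\log|f'_\sigma(iy)|=-\frac\nu QL+O(1)=-\frac4{4+\kappa}L+O(1)$. For $\kappa=0$ this matches $f_t'(iy)=y/\sqrt{y^2+4t}$ in Example~\ref{ex:slit}.
\end{remark}

\subsection*{Gaussian approximation}
A continuous martingale with deterministic terminal quadratic variation is Gaussian at the end. We need a quantitative version.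

\begin{lemma}\label{lem:gauss}
Let $N$ be a continuous martingale with $N_0=0$ and $\langle N\rangle_\infty$ bounded, and let $V\ge0$ be a constant. Then
\[
\big|\mathbb{E}e^{iN_\infty}-e^{-V/2}\big|\le2\big(\mathbb{E}|\langle N\rangle_\infty-V|\big)^{1/2}.
\]
\end{lemma}

\begin{proof}
Put $\Delta=\langle N\rangle_\infty-V$. The left side is at most $2$, so we may assume $\mathbb{E}|\Delta|\le1$. Let $\tau=\inf\{t:\langle N\rangle_t>V\}$, so that $\langle N\rangle_\tau=\min(\langle N\rangle_\infty,V)$. From $\mathbb{E}e^{iN_\tau+\langle N\rangle_\tau/2}=1$ we get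
\[
\big|\mathbb{E}e^{iN_\tau}-e^{-V/2}\big|=\big|\mathbb{E}e^{iN_\tau}\big(1-e^{(\langle N\rangle_\tau-V)/2}\big)\big|\le\tfrac12\mathbb{E}(V-\langle N\rangle_\tau)\le\tfrac12\mathbb{E}|\Delta| .
\]
Also $\mathbb{E}|e^{iN_\infty}-e^{iN_\tau}|\le\mathbb{E}|N_\infty-N_\tau|\le(\mathbb{E}(\langle N\rangle_\infty-\langle N\rangle_\tau))^{1/2}\le(\mathbb{E}|\Delta|)^{1/2}$. The sum of the two bounds is at most $2(\mathbb{E}|\Delta|)^{1/2}$.
\end{proof}

\begin{proposition}\label{prop:one}
Fix $x\ne0$ and $r\in(0,1)$. For $z=x+iy$ with $y<\min(r,e^{-1})$ put $W(y)=M_{\sigma_r(z)}(z)/\sqrt{L(y)}$. There is $C=C(x,r)$ such that for all such $y$ and all $u\in\mathbb{C}$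
\[
\big|\mathbb{E}e^{i\operatorname{Re}(\bar uW(y))}-e^{-|u|^2/2}\big|\le C|u|L^{-1/4}.
\]
\end{proposition}

\begin{proof}
Let $N=\operatorname{Re}\bar uM_{\cdot\wedge\sigma}(z)/\sqrt L$. By \eqref{eq:qv}, $\langle N\rangle_\infty\le2|u|^2$ and
\[
\langle N\rangle_\infty-|u|^2=L^{-1}\big(|u|^2\log r+\operatorname{Re}(\bar u^2\log f_\sigma'(z))\big),
\]
so $\mathbb{E}|\langle N\rangle_\infty-|u|^2|\le C|u|^2L^{-1/2}$ by \eqref{eq:boot}. Apply Lemma~\ref{lem:gauss}.
\end{proof}

Since $M_\sigma-Q\log f'_\sigma$ is bounded in $L^1$, it follows that $Q\log f'_\sigma(x+iy)/\sqrt L$ converges in law to a standard complex Gaussian as $y\to0$. This identifies the value $1/Q$ in the heuristic of Section~\ref{sec:intro}.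

\section{A Gaussian model for the disc}\label{sec:model}

Let $G_n$ be independent standard complex Gaussians and $a_n=\sqrt{2\log n}$. We claim that $G_n/a_n$ is almost surely bounded, with limit set the closed unit disc. Since $\mathbb{P}(|G|>\lambda)=e^{-\lambda^2/2}$, we have $\mathbb{P}(|G_n|>(1+\delta)a_n)=n^{-(1+\delta)^2}$, which is summable, so $\limsup|G_n|/a_n\le1$. Conversely let $|\zeta|<1$. The disc of radius $\frac12$ about $a_n\zeta$ has area $\pi/4$, and on it the density of $G$ is at least $\frac1{2\pi}e^{-(a_n|\zeta|+1/2)^2/2}$. Hence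
\begin{equation}\label{eq:small}
\mathbb{P}\big(|G-a_n\zeta|\le\tfrac12\big)\ge\tfrac18\,n^{-|\zeta|^2}e^{-a_n/2-1/8}\ge n^{-(1+|\zeta|^2)/2}\qquad\text{for large }n,
\end{equation}
because $e^{a_n/2}$ grows more slowly than any power of $n$. The sum diverges, so by the second Borel--Cantelli lemma $\zeta$ is almost surely a limit point of $G_n/a_n$. Taking all rational $\zeta$ in the open disc proves the claim.

If $y_n$ are heights with $\log\log L(y_n)\sim\log n$ and $W(y_n)$ plays the part of $G_n$, then $M_\sigma/\sqrt{2L\log\log L}$ plays the part of $G_n/a_n$, and dividing by $Q/\sqrt2$ yields the disc of radius $c(\kappa)$. Two things are missing. The variables $W(y)$ come from different martingales driven by the same Brownian motion and stopped at different times, so they are not independent; Section~\ref{sec:two} shows that they decorrelate when $L(y)/L(y')$ is small. And the upper bound concerns all heights $y$, whereas we have no process indexed by $y$ to which a maximal inequality applies for fixed $x$; Section~\ref{sec:upper}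 finds such a process by letting $x$ vary.

\section{Two points on a vertical line}\label{sec:two}

\subsection*{Cross variations}
For $z,w\in\mathbb{H}$ put
\[
\Lambda_t(z,w)=\int_0^t\frac{2\,du}{Z_u(z)Z_u(w)},\qquad\tilde\Lambda_t(z,w)=\int_0^t\frac{2\,du}{Z_u(z)\overline{Z_u(w)}} .
\]
By \eqref{eq:M} and $\operatorname{Re}a\operatorname{Re}b=\frac12\operatorname{Re}(ab)+\frac12\operatorname{Re}(a\bar b)$, for $u,v\in\mathbb{C}$
\begin{equation}\label{eq:cross}
\langle\operatorname{Re}\bar uM(z),\operatorname{Re}\bar vM(w)\rangle_t=\operatorname{Re}\big(\bar u\bar v\Lambda_t(z,w)\big)+\operatorname{Re}\big(\bar uv\tilde\Lambda_t(z,w)\big).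
\end{equation}
Both integrals are explicit. Since $B$ is real, $Z_t(z)-Z_t(w)=f_t(z)-f_t(w)$ and $Z_t(z)-\overline{Z_t(w)}=f_t(z)-\overline{f_t(w)}$, so \eqref{eq:backward} gives
\[
\partial_t\big(f_t(z)-f_t(w)\big)=\frac{2(f_t(z)-f_t(w))}{Z_t(z)Z_t(w)},\qquad\partial_t\big(f_t(z)-\overline{f_t(w)}\big)=\frac{2(f_t(z)-\overline{f_t(w)})}{Z_t(z)\overline{Z_t(w)}} .
\]
Therefore $e^{\Lambda_t(z,w)}=(f_t(z)-f_t(w))/(z-w)$ for $z\ne w$, $\Lambda_t(z,z)=\log f_t'(z)$, and
\begin{equation}\label{eq:tilde}
\tilde\Lambda_t(z,w)=\log\big(f_t(z)-\overline{f_t(w)}\big)-\log(z-\bar w),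
\end{equation}
both arguments lying in $\mathbb{H}$. For fixed $z$ the function $\Lambda_t(z,\cdot)$ is analytic on $\mathbb{H}$, and
\begin{equation}\label{eq:dLambda}
\partial_w\Lambda_t(z,w)=\frac{f_t'(w)}{f_t(w)-f_t(z)}-\frac1{w-z}\qquad(w\ne z).
\end{equation}

Let $z=x+iy$ and $z'=x+iy'$ with $y'\le y/2$. In \eqref{eq:tilde} the last term has real part $L(y)+O(1)$, which suggests that the cross variation has the order $\min(L(y),L(y'))$ of the covariance of a Brownian motion at times $L(y)$ and $L(y')$. We need the upper bound $O(L(y))$, uniformly in $y'$. For $\tilde\Lambda$ it is immediate. For $\Lambda$ there is no formula with principal logarithms, so we integrate \eqref{eq:dLambda} along the vertical segment from $z$ to $z'$.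

\begin{lemma}\label{lem:dL}
For all $t\ge0$ and $z,w\in\mathbb{H}$ we have $|\partial_w\Lambda_t(z,w)|\le K/\operatorname{Im}w$ with $K=23$.
\end{lemma}

\begin{proof}
Let $h=\operatorname{Im}w$ and $f=f_t$. If $|z-w|\ge h/2$, then \eqref{eq:koebe} gives $|f(z)-f(w)|\ge h|f'(w)|/8$, and \eqref{eq:dLambda} is at most $8/h+2/h$ in modulus. If $0<|z-w|<h/2$, write $z=w+h\zeta$ and $F(\zeta)=(f(w+h\zeta)-f(w))/(hf'(w))$. Then
\[
\partial_w\Lambda_t=\frac1h\Big(\frac1\zeta-\frac1{F(\zeta)}\Big)=\frac{F(\zeta)-\zeta}{h\,\zeta F(\zeta)} .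
\]
By the growth theorem $|F(\zeta)|\ge\frac49|\zeta|$ for $|\zeta|\le\frac12$, and $|F|\le2$ on $|\zeta|=\frac12$. The analytic function $(F(\zeta)-\zeta)/\zeta^2$ is bounded by $4(2+\frac12)=10$ on $|\zeta|=\frac12$, hence inside. So $|\partial_w\Lambda_t|\le10\cdot\frac94/h=22.5/h$. The case $z=w$ follows by continuity.
\end{proof}

Integrated all the way down to $y'$, this bound gives $K\log(y/y')$, which is comparable to $L(y')$ and so useless. We use it only down to height $y^4$. Below that height $f(w)$ is far from $f(z)$ on the scale that matters, and \eqref{eq:dLambda} is controlled by $|f'(w)|$. The bound $|f'(w)|\le Y/\operatorname{Im}w$ from \eqref{eq:apriori} would again produce the divergent integral $\int dh/h$; the next lemma gains a power of the height on average.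

\begin{lemma}\label{lem:moment}
There is $q=q(\kappa)\in(0,1]$ such that for every compact $J\subset\mathbb{R}$ there is $C$ with $\mathbb{E}|f_\tau'(x+iy)|^q\le Cy^{-q/2}$ for all $x\in J$, $y\in(0,1]$ and all almost surely finite stopping times $\tau$.
\end{lemma}

\begin{proof}
Let $N=\operatorname{Re}M(z)$. By \eqref{eq:M} and \eqref{eq:qv}, $N=Q\log|f'|+\nu\log(|Z|/|z|)$ and $\langle N\rangle=\log|f'|+\log(Y/y)$. The exponential supermartingale gives
\[
\mathbb{E}\Big[|f_\tau'|^{\theta Q-\theta^2/2}\,(|Z_\tau|/|z|)^{\nu\theta}\,(Y_\tau/y)^{-\theta^2/2}\Big]\le1 .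
\]
Take $\theta>0$ small, so that $p=\theta Q-\theta^2/2$ and $b=\nu\theta-\theta^2/2$ are positive. Since $|Z|\ge Y$ and $|z|$ is bounded, $\mathbb{E}[|f_\tau'|^pY_\tau^b]\le Cy^{-\theta^2/2}$. By \eqref{eq:apriori}, $Y_\tau\ge y|f_\tau'|$. With $q=p+b=\theta(2\nu+\frac{\sqrt\kappa}2-\theta)$ we obtain $\mathbb{E}|f_\tau'|^q\le Cy^{-b-\theta^2/2}=Cy^{-\nu\theta}$. The inequality $\nu\theta\le q/2$ is equivalent to $\theta\le\sqrt\kappa/2$. Choose $\theta$ so small that this holds and $q\le1$; then $y^{-\nu\theta}\le y^{-q/2}$ for $y\le1$.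
\end{proof}

\begin{lemma}\label{lem:cross}
Fix $x\ne0$ and $r\in(0,1)$. There is $C=C(x,r)$ such that for $z=x+iy$, $z'=x+iy'$ with $y<r$, $y\le\frac12$, $0<y'\le y/2$, and $\tau=\sigma_r(z)\wedge\sigma_r(z')$,
\[
\mathbb{E}|\Lambda_\tau(z,z')|+\mathbb{E}|\tilde\Lambda_\tau(z,z')|\le C\big(1+L(y)\big).
\]
\end{lemma}

\begin{proof}
Write $L=L(y)$. In \eqref{eq:tilde} the imaginary part is a difference of two numbers in $(0,\pi)$. Moreover $|z-\bar z'|=y+y'\in[y,2y]$ and
\[
y\le Y_\tau(z)+Y_\tau(z')\le\big|f_\tau(z)-\overline{f_\tau(z')}\big|\le|Z_\tau(z)|+|Z_\tau(z')| .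
\]
Hence $-\log2\le\operatorname{Re}\tilde\Lambda_\tau\le L+\log(1+|Z_\tau(z)|+|Z_\tau(z')|)$, and Lemma~\ref{lem:Z}, which applies to both points, bounds $\mathbb{E}|\tilde\Lambda_\tau|$ by $L+C$.

For $\Lambda$, start from $|\Lambda_\tau(z,z)|=|\log f_\tau'(z)|\le\log(r/y)\le L$, by \eqref{eq:apriori}, and move $w=x+ih$ from $h=y$ to $h=y'$. From $h=y$ to $h=\max(y',y^4)$ the change is at most $K\log(y/y^4)=3KL$ by Lemma~\ref{lem:dL}. Suppose $y'<y^4$ and let $h\le y^4$. As $y\le\frac12$, we have $|w-z|\ge y/2$, so \eqref{eq:koebe}, centered at $z$, gives $|f_\tau(w)-f_\tau(z)|\ge y|f_\tau'(z)|/8$; and $|f_\tau'(z)|\ge y/Y_\tau(z)\ge y/r$ by \eqref{eq:apriori}. By \eqref{eq:dLambda},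
\[
|\partial_w\Lambda_\tau(z,w)|\le\frac{8r|f_\tau'(w)|}{y^2}+\frac2y .
\]
Combine this with Lemma~\ref{lem:dL} through $\min(a,b+c)\le\min(a,b)+c\le a^{1-q}b^q+c$ for $a,b,c\ge0$, with $q$ from Lemma~\ref{lem:moment}. The remaining change is at most
\[
2y^3+\int_0^{y^4}\Big(\frac Kh\Big)^{1-q}\Big(\frac{8r|f_\tau'(x+ih)|}{y^2}\Big)^qdh .
\]
By Lemma~\ref{lem:moment} its expectation is at most $2+Cy^{-2q}\int_0^{y^4}h^{q/2-1}dh=2+2C/q$. The power $y^4$ was chosen so that the factor $y^{-2q}$ cancels.
\end{proof}

\begin{proposition}\label{prop:two}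
Fix $x\ne0$ and $r\in(0,1)$, and let $W$ be as in Proposition~\ref{prop:one}. There is $C=C(x,r)$ such that for $y<\min(r,e^{-1})$, $0<y'\le y/2$, $L=L(y)$, $L'=L(y')$ and $u,v\in\mathbb{C}$
\[
\Big|\mathbb{E}e^{i\operatorname{Re}(\bar uW(y))+i\operatorname{Re}(\bar vW(y'))}-e^{-(|u|^2+|v|^2)/2}\Big|\le C(|u|+|v|)\big(L^{-1/4}+(L/L')^{1/4}\big).
\]
\end{proposition}

\begin{proof}
Let $\sigma=\sigma_r(z)$, $\sigma'=\sigma_r(z')$, $N^1=\operatorname{Re}\bar uM_{\cdot\wedge\sigma}(z)/\sqrt L$, $N^2=\operatorname{Re}\bar vM_{\cdot\wedge\sigma'}(z')/\sqrt{L'}$ and $N=N^1+N^2$. Then $\langle N\rangle_\infty\le2\langle N^1\rangle_\infty+2\langle N^2\rangle_\infty$ is bounded. The proof of Proposition~\ref{prop:one} shows that $\langle N^1\rangle_\infty$ and $\langle N^2\rangle_\infty$ differ in $L^1$ from $|u|^2$ and $|v|^2$ by at most $C|u|^2L^{-1/2}$ and $C|v|^2L'^{-1/2}$. The cross variation stops growing at $\sigma\wedge\sigma'$, so by \eqref{eq:cross} and Lemma~\ref{lem:cross}, $\mathbb{E}|\langle N^1,N^2\rangle_\infty|\le C|u||v|(1+L)/\sqrt{LL'}\le2C|u||v|(L/L')^{1/2}$.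 Thus
\[
\mathbb{E}\big|\langle N\rangle_\infty-|u|^2-|v|^2\big|\le C(|u|+|v|)^2\big(L^{-1/2}+(L/L')^{1/2}\big),
\]
and Lemma~\ref{lem:gauss} gives the claim.
\end{proof}

\section{The limit set contains the disc}\label{sec:lower}

\begin{proposition}\label{prop:lower}
Fix $x\ne0$ and $t>0$. Almost surely on $\{\liminf_{y\to0}\operatorname{Im}f_t(x+iy)>0\}$, the limit set of $\Phi_t(x,\cdot)$ contains $\{|\zeta|\le c(\kappa)\}$.
\end{proposition}

We imitate Section~\ref{sec:model}, with a second moment argument in place of independence. The events to be realized have polynomially small probability, so the errors in Proposition~\ref{prop:two} must decay faster than any power of $n$; yet the heights must be dense enough that $\log\log L_n\sim\log n$. The choice $L_n=\exp(n(\log n)^2)$ meets both demands.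

\begin{proof}
Fix a rational $r\in(0,1)$. Let $L_n=\exp(n(\log n)^2)$, $y_n=e^{-L_n}$, $z_n=x+iy_n$, $\sigma_n=\sigma_r(z_n)$ and $W_n=W(y_n)$ for $n\ge n_0$, where $n_0$ is so large that $y_n<\min(r,e^{-1})$ and $y_{n+1}\le y_n/2$ for $n\ge n_0$. Put $\delta_m=e^{-(\log m)^2/4}$. For $n_0\le m<n$ we have $L_m^{-1/4}\le\delta_m$ and $L_m/L_n\le L_m/L_{m+1}\le e^{-(\log m)^2}=\delta_m^4$. Propositions~\ref{prop:one} and~\ref{prop:two} give
\begin{align}
\big|\mathbb{E}e^{i\operatorname{Re}(\bar uW_n)}-e^{-|u|^2/2}\big|&\le C|u|\delta_n,\label{eq:cf1}\\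
\big|\mathbb{E}e^{i\operatorname{Re}(\bar uW_m)+i\operatorname{Re}(\bar vW_n)}-e^{-|u|^2/2}e^{-|v|^2/2}\big|&\le C(|u|+|v|)\delta_m .\label{eq:cf2}
\end{align}

\emph{From characteristic functions to events.} Fix $|\zeta|<1$ and let $a_n=\sqrt{2\log n}$. Choose a smooth $\psi:\mathbb{C}\to[0,1]$ with $\psi(\xi)=1$ for $|\xi|\le\frac12$ and $\psi(\xi)=0$ for $|\xi|\ge1$. By Fourier inversion on $\mathbb{C}=\mathbb{R}^2$, $\psi(\xi)=\int\hat\psi(u)e^{i\operatorname{Re}(\bar u\xi)}d^2u$ with $\hat\psi$ rapidly decreasing. Put $\psi_n=\psi(W_n-a_n\zeta)$ and $\mu_n=\mathbb{E}\psi(G-a_n\zeta)$ with $G$ a standard complex Gaussian. Then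
\[
\mathbb{E}\psi_n-\mu_n=\int\hat\psi(u)\,e^{-i\operatorname{Re}(\bar ua_n\zeta)}\big(\mathbb{E}e^{i\operatorname{Re}(\bar uW_n)}-e^{-|u|^2/2}\big)d^2u .
\]
The shift $a_n\zeta$ contributes only a factor of modulus one, so \eqref{eq:cf1} gives $|\mathbb{E}\psi_n-\mu_n|\le C\delta_n\int|u||\hat\psi(u)|d^2u\le C\delta_n$. The corresponding double integral against $\hat\psi(u)\hat\psi(v)$ and \eqref{eq:cf2} give $|\mathbb{E}\psi_m\psi_n-\mu_m\mu_n|\le C\delta_m$. All these quantities lie in $[0,1]$ and $\delta_n\le\delta_m$, so $|\operatorname{Cov}(\psi_m,\psi_n)|\le C\delta_m$ for $m<n$.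

\emph{Second moment.} Let $S_N=\sum\psi_n$ and $\Gamma_N=\sum\mu_n$, both sums over $\sqrt N\le n\le N$. By \eqref{eq:small}, $\mu_n\ge n^{-(1+|\zeta|^2)/2}$ for large $n$, so $\Gamma_N\to\infty$. In the range of summation $\delta_n\le e^{-(\log N)^2/16}$, and $N^2e^{-(\log N)^2/16}\to0$. Hence $\mathbb{E}S_N=\Gamma_N+o(1)$ and, since $\operatorname{Var}\psi_n\le\mathbb{E}\psi_n^2\le\mathbb{E}\psi_n$,
\[
\operatorname{Var}S_N\le\mathbb{E}S_N+CN^2e^{-(\log N)^2/16}=\Gamma_N+o(1).
\]
By Chebyshev's inequality $\mathbb{P}(S_N=0)\le\operatorname{Var}S_N/(\mathbb{E}S_N)^2\to0$. For each $n_1$, the event that $\psi_n=0$ for all $n\ge n_1$ is contained in $\{S_N=0\}$ for every $N\ge n_1^2$, and so has probability $0$. Thus almost surely $\psi_n>0$, hence $|W_n-a_n\zeta|<1$, for infinitely many $n$, and $\zeta$ is a limit point of $W_n/a_n$. Applying this to all rational points $\zeta$ of the open unit disc, we see that almost surely the limit points of $W_n/a_n$ include the closed unit disc.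

\emph{Back to $f_t'$.} We have $\log\log L_n=\log n+2\log\log n\sim\log n$, so $a_n\sqrt{L_n}\sim\sqrt{2L_n\log\log L_n}$. By \eqref{eq:boot} and Markov's inequality $\mathbb{P}(|\log Z_{\sigma_n}(z_n)|>L_n^{1/4})\le CL_n^{-1/4}$, which is summable, and $\log z_n$ is bounded. By \eqref{eq:M}, almost surely $Q\log f'_{\sigma_n}(z_n)=\sqrt{L_n}\,W_n+O(L_n^{1/4})$, so the limit points of $\log f'_{\sigma_n}(z_n)/\sqrt{L_n\log\log L_n}$ include the closed disc of radius $\sqrt2/Q$. If $r<\liminf_{y\to0}\operatorname{Im}f_t(x+iy)$, then \eqref{eq:transfer} applies to $z_n$ for large $n$, and $f'_{\sigma_n}$ can be replaced by $f_t'$ at the cost of a bounded error. The event in the statement is the union over rational $r\in(0,1)$ of the events $\{r<\liminf_{y\to0}\operatorname{Im}f_t(x+iy)\}$.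
\end{proof}

\section{The limit set is contained in the disc}\label{sec:upper}

Fix $t>0$. For a bounded half-open interval $J$ with $0\notin\bar J$ and $\epsilon,\eta>0$ let
\[
E(J,\epsilon,\eta)=\{\operatorname{Im}f_t\ge\epsilon\text{ on }J\times(0,\eta)\}.
\]

\begin{proposition}\label{prop:upper}
Almost surely on $E(J,\epsilon,\eta)$, for almost every $x\in J$, $\limsup_{y\to0}|\Phi_t(x,y)|\le c(\kappa)$.
\end{proposition}

At one height, the probability that $|\Phi_t|$ exceeds $(1+\delta)c(\kappa)$ should be about $(\log L)^{-(1+\delta)^2}$. This is summable along heights at which $L$ grows geometrically, but a union bound over the dyadic heights in between would cost a factor of order $L$. We need a maximal inequality, and an exponential moment bound at a single height that is sharp to leading order.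

\subsection*{The exponential moment}
The bound \eqref{eq:crude} has $\theta^2L$ where a Gaussian of variance $L$ has $\theta^2L/2$, and would lose a factor $\sqrt2$ in the constant. We use it only to show that the event on which the quadratic variation deviates from $L$ is very unlikely.

\begin{lemma}\label{lem:exp}
Let $E=E(J,\epsilon,\eta)$. There are $C=C(J,\epsilon,t)$ and $y_0>0$ such that for $x\in J$, $0<y<y_0$, $|\xi|=1$ and $0<\theta\le L^{-9/20}$
\begin{equation}\label{eq:exp}
\mathbb{E}\big[\mathbf{1}_E\,e^{\theta Q\operatorname{Re}(\bar\xi\log f_t'(x+iy))}\big]\le Ce^{\theta^2L/2}.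
\end{equation}
\end{lemma}

\begin{proof}
Let $r=\min(\epsilon,\frac12)$, $z=x+iy$ with $y<\min(\eta,r,e^{-1})$, $\sigma=\sigma_r(z)$ and $N=\operatorname{Re}\bar\xi M_{\cdot\wedge\sigma}(z)$. On $E$ we may use \eqref{eq:transfer}; with \eqref{eq:M}, \eqref{eq:logZbound} and the boundedness of $\log z$ this gives $Q\operatorname{Re}(\bar\xi\log f_t'(z))\le N_\sigma+\nu\log(1+|Z_\sigma|)+C$. As $\theta\le1$, it suffices to bound $\mathbb{E}[e^{\theta N_\sigma}(1+|Z_\sigma|)^{\nu\theta}]$. Let
\[
\mathcal{G}=\big\{|Z_\sigma|\le e^{L^{2/5}},\ |\log f_\sigma'(z)|\le L^{3/5}\big\}.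
\]

On $\mathcal{G}$ we have $(1+|Z_\sigma|)^{\nu\theta}\le\exp(\nu L^{-9/20}(1+L^{2/5}))\le e^{2\nu}$, because $\frac25<\frac9{20}$, and $\langle N\rangle_\sigma\le L+L^{3/5}$ by \eqref{eq:qv}. The contribution of $\mathcal{G}$ is therefore at most
\[
Ce^{\theta^2(L+L^{3/5})/2}\,\mathbb{E}\,e^{\theta N_\sigma-\theta^2\langle N\rangle_\sigma/2}\le Ce^{1/2}e^{\theta^2L/2},
\]
since $\theta^2L^{3/5}\le L^{-3/10}\le1$.

By Lemma~\ref{lem:Z}, $\mathbb{P}(|Z_\sigma|>e^{L^{2/5}})\le Ce^{-L^{2/5}}$. If $|Z_\sigma|\le e^{L^{2/5}}$ and $|\log f'_\sigma|>L^{3/5}$, then \eqref{eq:M} and \eqref{eq:logZbound} give $|M_\sigma|\ge QL^{3/5}-\nu(L^{2/5}+C)\ge\frac Q2L^{3/5}$ for large $L$, an event of probability at most $4e^{-Q^2L^{1/5}/32}$ by \eqref{eq:crude}. So $\mathbb{P}(\mathcal{G}^c)\le Ce^{-c'L^{1/5}}$ with $c'=\min(1,Q^2/32)$. For $L$ so large that $3\nu\theta\le1$, H\"older's inequality, \eqref{eq:crude} and Lemma~\ref{lem:Z} bound the contribution of $\mathcal{G}^c$ by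
\[
\big(\mathbb{E}e^{3\theta N_\sigma}\big)^{1/3}\big(\mathbb{E}(1+|Z_\sigma|)^{3\nu\theta}\big)^{1/3}\mathbb{P}(\mathcal{G}^c)^{1/3}\le Ce^{3\theta^2L-c'L^{1/5}/3}\le Ce^{3L^{1/10}-c'L^{1/5}/3},
\]
which is bounded in $L$.
\end{proof}

\subsection*{The dyadic martingale}
For an analytic function $\phi$ whose derivative is $O(1/\operatorname{Im}w)$, the value at height $|I|$ above an interval $I$ is within a constant of a boundary average over $I$, and boundary averages over dyadic intervals form a martingale in $x$. This part of the argument is deterministic.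

\begin{lemma}\label{lem:dyadic}
Let $f$ be univalent on $\mathbb{H}$ and $\phi=\log f'$. For every bounded interval $I$ the limit $\phi_I=\lim_{h\to0}\frac1{|I|}\int_I\phi(x+ih)\,dx$ exists, and $|\phi_I-\phi(x+iy)|\le19$ for $x\in I$, $y\in[|I|/2,|I|]$. If $I',I''$ are the two halves of $I$, then $\phi_I=\frac12(\phi_{I'}+\phi_{I''})$.
\end{lemma}

\begin{proof}
Let $z_I$ be the point at height $|I|$ above the center of $I$, and $\phi^0=\phi-\phi(z_I)$. By \eqref{eq:bieb}, $|\phi'(w)|\le4/\operatorname{Im}w$. Moving from $z_I$ horizontally by at most $|I|/2$ and then vertically, we get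
\begin{equation}\label{eq:path}
|\phi^0(x+ih)|\le2+4\log(|I|/h)\qquad(x\in\bar I,\ 0<h\le|I|).
\end{equation}
Let $A(h)=\frac1{|I|}\int_I\phi^0(x+ih)\,dx$. By Cauchy's theorem on the rectangle $\bar I\times[h,h']$, with $h<h'\le|I|$, the difference $|I|(A(h)-A(h'))$ equals the contribution of the two vertical sides, so
\[
|A(h)-A(h')|\le\frac2{|I|}\int_h^{h'}\Big(2+4\log\frac{|I|}v\Big)dv .
\]
The integrand is integrable at $0$, so $A(h)$ converges as $h\to0$, and the right side is at most $2(2+4)=12$. With $h'=|I|$ and $|A(|I|)|\le2$ we get $|\phi_I-\phi(z_I)|\le14$. By \eqref{eq:path}, $|\phi_I-\phi(x+iy)|\le14+2+4\log2\le19$ in the stated range. The last assertion holds because $\int_I=\int_{I'}+\int_{I''}$ at each height $h$.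
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:upper}]
Write $E=E(J,\epsilon,\eta)$ and $\phi=\log f_t'$. In this proof $y_n=|J|2^{-n}$ and $L_n=L(y_n)$. Let $\phi_k(x)=\phi_I$, where $I\ni x$ is the half-open interval of length $y_k$ obtained from $J$ by $k$ bisections. For fixed $\omega$, Lemma~\ref{lem:dyadic} says that $(\phi_k)$ is a martingale on the probability space $(J,dx/|J|)$ with the dyadic filtration. Fix $|\xi|=1$. For $p>0$ the sequence $e^{p\operatorname{Re}\bar\xi\phi_k}$ is a nonnegative submartingale, so Doob's inequality and $|\phi_n(x)-\phi(x+iy_n)|\le19$ give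
\begin{equation}\label{eq:doob}
\Big|\Big\{x\in J:\max_{k\le n}\operatorname{Re}\bar\xi\phi_k(x)\ge\lambda\Big\}\Big|\le e^{-p\lambda+19p}\int_Je^{p\operatorname{Re}\bar\xi\phi(x+iy_n)}dx .
\end{equation}

Fix $\delta>0$ and put $\lambda_n=(1+\delta)\sqrt{2L_n\log\log L_n}/Q$, $\theta=Q\lambda_n/L_n$, $p=\theta Q$. Then $\theta=(1+\delta)\sqrt{2\log\log L_n/L_n}\le L_n^{-9/20}$ for large $n$, $p\lambda_n=Q^2\lambda_n^2/L_n$ and $\theta^2L_n/2=Q^2\lambda_n^2/(2L_n)$. Multiply \eqref{eq:doob} by $\mathbf{1}_E$, take expectations and use \eqref{eq:exp}: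
\[
\mathbb{E}\Big[\mathbf{1}_E\Big|\Big\{x\in J:\max_{k\le n}\operatorname{Re}\bar\xi\phi_k\ge\lambda_n\Big\}\Big|\Big]\le Ce^{-Q^2\lambda_n^2/(2L_n)}=C(\log L_n)^{-(1+\delta)^2}.
\]
Fix $\rho>1$ and let $n_j=\lceil\rho^j\rceil$. Then $\log L_{n_j}\sim j\log\rho$, so the bound is summable in $j$. By the Borel--Cantelli lemma for the finite measure $\mathbb{P}\otimes dx$ on $E\times J$, for almost every $(\omega,x)\in E\times J$ we have $\max_{k\le n_j}\operatorname{Re}\bar\xi\phi_k(x)<\lambda_{n_j}$ for all large $j$.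

Fix such a pair. For small $y$ choose $k$ with $y_{k+1}<y\le y_k$ and $j$ with $n_{j-1}<k\le n_j$. By Lemma~\ref{lem:dyadic}, $\operatorname{Re}\bar\xi\phi(x+iy)\le\lambda_{n_j}+19$, while $L(y)\ge L_{n_{j-1}}$. Since $L\log\log L$ is increasing, $L_{n_j}/L_{n_{j-1}}\to\rho$ and $\log\log L_{n_j}/\log\log L_{n_{j-1}}\to1$, we obtain $\limsup_{y\to0}\operatorname{Re}(\bar\xi\Phi_t(x,y))\le(1+\delta)\sqrt\rho\,c(\kappa)$. Letting $\delta\downarrow0$ and $\rho\downarrow1$ along sequences gives $\limsup_{y\to0}\operatorname{Re}(\bar\xi\Phi_t)\le c(\kappa)$ almost everywhere on $E\times J$, simultaneously for all roots of unity $\xi$. Every $\zeta\in\mathbb{C}$ makes an angle at most $\pi/m$ with some $m$-th root of unity, so $|\zeta|\cos(\pi/m)\le\max_{\xi^m=1}\operatorname{Re}\bar\xi\zeta$. Hence $\cos(\pi/m)\limsup|\Phi_t|\le c(\kappa)$ for all $m\ge3$. Let $m\to\infty$ and apply Fubini's theorem.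
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(ii)]
Cover $[-\frac12,\frac12]\setminus\{0,\frac12\}$ by countably many half-open intervals $J\subset[-\frac12,\frac12]$ with $0\notin\bar J$. Since $E_\epsilon\subset E(J,\epsilon,1)$ for each of them, Proposition~\ref{prop:upper} shows that almost surely on $E_\epsilon$, for almost every $x$, $\Phi_t(x,\cdot)$ is bounded near $0$ with limit set contained in the closed disc of radius $c(\kappa)$. On $E_\epsilon$ we have $\liminf_{y\to0}\operatorname{Im}f_t(x+iy)\ge\epsilon$ for all $x\in[-\frac12,\frac12]$, so Proposition~\ref{prop:lower} and Fubini's theorem give the reverse inclusion. For a bounded function, $\limsup_{y\to0}\operatorname{Re}\Phi_t$ is the maximum of the real part over the limit set, which is $c(\kappa)$.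
\end{proof}

\section{The event $E_\epsilon$ has positive probability}\label{sec:positive}

\subsection*{The forward flow}
For a continuous real function $U$ on $[0,s]$ let $g^U_u(w)$ solve $\partial_ug=2/(g-U_u)$, $g_0=w$, for $w\in\overline{\mathbb{H}}\setminus\{U_0\}$, as long as $g_u\ne U_u$. The hull $K_u$ is the set of $w\in\mathbb{H}$ whose solution does not survive beyond time $u$. We recall three standard facts.
\begin{itemize}
\item[(L1)] $g_u^U$ maps $\mathbb{H}\setminus K_u$ conformally onto $\mathbb{H}$, and $g_u^U(w)=w+2u/w+O(|w|^{-2})$ at $\infty$. The coefficient of $1/w$ is the half-plane capacity: $\operatorname{hcap}(K_u)=2u$.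
\item[(L2)] If $\beta$ is a planar Brownian motion and $\tau$ its exit time from $\mathbb{H}\setminus K_u$, then $\operatorname{hcap}(K_u)=\lim_{y\to\infty}y\,\mathbb{E}^{iy}[\operatorname{Im}\beta_\tau]$.
\item[(L3)] A simple curve $\gamma^*$ that starts at $0$ and otherwise lies in $\mathbb{H}$ can be parametrized so that $\operatorname{hcap}(\gamma^*(0,u])=2u$. Then $\gamma^*(0,u]=K_u$ for a continuous driving function $\lambda$ with $\lambda_0=0$, and $\lambda_u$ is the image of the tip $\gamma^*(u)$ under $g_u^\lambda$.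
\end{itemize}

\subsection*{Time reversal, scaling and the Markov property}
Fix $s>0$ and put $U_u=\sqrt\kappa(B_s-B_{s-u})$ for $0\le u\le s$. This is $\sqrt\kappa$ times a Brownian motion, and it is $\mathcal{F}_s$-measurable. The path $G_u=f_{s-u}(z)+\sqrt\kappa B_s$ stays in $\mathbb{H}$ and satisfies $\partial_uG_u=2/Z_{s-u}(z)=2/(G_u-U_u)$, with $G_0=Z_s(z)$ and $G_s=z+U_s$. Hence
\begin{equation}\label{eq:reversal}
Z_s(z)=f_s(z)+\sqrt\kappa B_s=(g_s^U)^{-1}(z+U_s).
\end{equation}
As $U_s=\sqrt\kappa B_s$, this proves the identity in law stated in Section~\ref{sec:intro}. For $a>0$, the maps $a^{-1}f_{a^2t}(a\,\cdot)$ solve \eqref{eq:backward} with the Brownian motion $a^{-1}B_{a^2t}$, so they have the law of $f_t$. If $S$ is a stopping time and, on $\{S<\infty\}$, $\tilde f$ is the backward flow driven by $\sqrt\kappa(B_{S+\cdot}-B_S)$, then both sides of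
\begin{equation}\label{eq:markov}
f_{S+u}(z)+\sqrt\kappa B_S=\tilde f_u(Z_S(z))
\end{equation}
solve the same equation in $u$ with the same initial value, and so are equal.

\begin{theorem}[\cite{RS,LSW}]\label{thm:trace}
Let $U$ be $\sqrt\kappa$ times a Brownian motion, $\kappa>0$. Almost surely there is a continuous curve $\gamma$ in $\overline{\mathbb{H}}$ such that for every $s$ the map $(g_s^U)^{-1}$ extends continuously to $\overline{\mathbb{H}}$ with $(g_s^U)^{-1}(U_s)=\gamma(s)$, and $\mathbb{H}\setminus K_s$ is the unbounded component of $\mathbb{H}\setminus\gamma[0,s]$.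
\end{theorem}

By the deterministic Theorem 4.1 of \cite{RS}, this follows once $\gamma(s)=\lim_{y\downarrow0}(g^U_s)^{-1}(U_s+iy)$ exists for all $s$ and is continuous, which is shown for $\kappa\ne8$ in \cite[Theorem 5.1]{RS} and for $\kappa=8$ in \cite{LSW}. By \eqref{eq:reversal}, for each fixed $s$ the map $f_s$ almost surely extends continuously to $\overline{\mathbb{H}}$, and $\operatorname{Im}f_s(0)$ has the law of $\operatorname{Im}\gamma(s)$.

\subsection*{A small box at the origin}

\begin{lemma}\label{lem:tip}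
For each $t>0$, almost surely $\operatorname{Im}f_t(0)>0$.
\end{lemma}

\begin{proof}
Let $A_t=\{\liminf_{y\to0}\operatorname{Im}f_t(iy)=0\}\in\mathcal{F}_t$, which coincides almost surely with $\{\operatorname{Im}f_t(0)=0\}$. By scaling, $p=\mathbb{P}(A_t)$ does not depend on $t$. Since $\operatorname{Im}f_t(iy)$ is nondecreasing in $t$, the events $A_{1/n}$ increase with $n$. Their union has probability $p$, and it equals $\bigcup_{n\ge m}A_{1/n}\in\mathcal{F}_{1/m}$ for every $m$, so it lies in $\mathcal{F}_{0+}$. Blumenthal's zero-one law gives $p\in\{0,1\}$. If $p=1$, then almost surely $\gamma(s)\in\mathbb{R}$ for all rational $s$, so $\gamma\subset\mathbb{R}$ by continuity and $K_s=\emptyset$ by Theorem~\ref{thm:trace}. This contradicts $\operatorname{hcap}(K_s)=2s$.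
\end{proof}

Let $R(h)=[-h,h]\times(0,2h)$. Almost surely $\inf_{R(h)}\operatorname{Im}f_1\to\operatorname{Im}f_1(0)>0$ as $h\to0$, so there are $h_1,\epsilon_1>0$ with $\mathbb{P}(\inf_{R(h_1)}\operatorname{Im}f_1\ge\epsilon_1)\ge\frac12$. By scaling,
\begin{equation}\label{eq:box}
\mathbb{P}\Big(\inf_{R(ah_1)}\operatorname{Im}f_{a^2}\ge a\epsilon_1\Big)\ge\tfrac12\qquad\text{for all }a>0.
\end{equation}

\subsection*{A flat hull with two long sides}
Estimate \eqref{eq:box} lifts a box of width comparable to $\sqrt t$, while $D$ has width $1$. By \eqref{eq:reversal}, to lift $D$ in a short time $s$ we want a curve of small capacity $2s$ whose two sides are mapped by $g_s$ to intervals of length greater than $\frac12$ on either side of $U_s$. A vertical slit gives only $2\sqrt s$. A curve of small height has small capacity however wide it is, and a zigzag exposes both of its sides to infinity (Figure~\ref{fig:curve}). Brownian driving functions stay close to the driving function of this curve with positive probability. The flow is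 stable under such perturbations only at points away from the base point $0$, where it starts at the singularity; the points that land near $0$ will be lifted afterwards by \eqref{eq:box}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.1,yscale=0.7]
\fill[gray!30] (0.3,0) rectangle (2.7,0.3);
\fill[gray!30] (-2.7,0) rectangle (-0.3,0.3);
\draw (-2.7,0) -- (2.7,0);
\draw[dashed] (0,3) -- (2.7,3);
\draw[dashed] (-2.7,3) -- (-2,3);
\draw[thick,->] (0,0) -- (0,1) -- (2,1) -- (2,2) -- (-2,2) -- (-2,3) -- (0,3);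
\node[below] at (0,0) {$0$};
\node[below] at (2,0) {$2$};
\node[below] at (-2,0) {$-2$};
\node[left] at (0,1) {$i\ell$};
\node[above] at (-1,3) {left side};
\node[above] at (1,2) {right side};
\node[right] at (2.7,3) {$\operatorname{Im}=3\ell$};
\node[right] at (2.7,0.15) {$\mathcal{C}$};
\end{tikzpicture}
\caption{The curve $\gamma^*$, with the vertical scale $\ell$ exaggerated. Seen from above, the top segment shows the left side of the curve over $(-2,0)$, and the middle segment shows the right side over $(0,2)$. The shaded set $\mathcal{C}$ consists of the points near $\mathbb{R}$ with real part at least $h$ in modulus.}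
\label{fig:curve}
\end{figure}

\begin{lemma}\label{lem:flat}
Let $s_0,h>0$. There are $s\in(0,s_0]$, a continuous function $\lambda$ on $[0,s]$ with $\lambda_0=0$, and numbers $\delta>0$, $h'\in(0,2h]$ with the following property. Let $\mathcal{C}=\{w:0\le\operatorname{Im}w\le h',\ |\operatorname{Re}w|\ge h\}$. For every continuous $U$ with $\sup_{[0,s]}|U-\lambda|<\delta$ and every $w\in\mathcal{C}$, the solution $g_u^U(w)$ exists on $[0,s]$ and $|\operatorname{Re}(g_s^U(w)-U_s)|>\frac12$.
\end{lemma}

\begin{proof}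
For $\ell\in(0,1)$ let $\gamma^*$ be the simple polygonal curve
\[
0\to i\ell\to2+i\ell\to2+2i\ell\to-2+2i\ell\to-2+3i\ell\to3i\ell,
\]
let $2s$ be its capacity and $\lambda$ its driving function from (L3).

\emph{Lengths as harmonic measures.} The harmonic measure of an interval $[\alpha,\alpha']$ in $\mathbb{H}$ from $w$ is $\int_\alpha^{\alpha'}\frac1\pi\frac{\operatorname{Im}w}{|x-w|^2}dx$. If $w=iy+O(1)$, then $\pi y$ times the integrand tends to $1$ uniformly on the interval as $y\to\infty$, so
\begin{equation}\label{eq:poisson}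
\pi y\cdot(\text{harmonic measure of }[\alpha,\alpha']\text{ from }iy+O(1))\longrightarrow\alpha'-\alpha .
\end{equation}
By (L1) and conformal invariance, the length of the image under $g_u^\lambda$ of a bounded boundary arc of $\mathbb{H}\setminus\gamma^*(0,u]$, each side of the curve being counted separately, is the limit of $\pi y$ times the harmonic measure of the arc from $iy$.

\emph{Capacity.} The curve lies in $\{|w|\le4,\ \operatorname{Im}w\le3\ell\}$. The map $w\mapsto w+16/w$ sends $\mathbb{H}\setminus\{|w|\le4\}$ onto $\mathbb{H}$ and the half circle onto $[-8,8]$. By (L2) and \eqref{eq:poisson},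
\[
2s\le3\ell\lim_{y\to\infty}y\,\mathbb{P}^{iy}\big(\beta\text{ hits }\{|w|\le4\}\text{ before }\mathbb{R}\big)=3\ell\cdot\frac{16}\pi,
\]
so $s\le s_0$ for small $\ell$.

\emph{The two sides.} Let $b_\pm=g_s^\lambda(0\pm)$. Then $g_s^\lambda$ maps the right side of $\gamma^*$, traversed from $0$, onto $[\lambda_s,b_+]$ and the left side onto $[b_-,\lambda_s]$. No part of $\gamma^*$ lies above the line $\{\operatorname{Im}=3\ell\}$, and by \eqref{eq:poisson} for the half-plane above that line, $\pi y$ times the probability that $\beta$ started at $iy$ first hits the line with real part in an interval $A$ tends to $|A|$. The last segment of $\gamma^*$ is traversed to the right, so its upper side belongs to the left side of the curve; with $A=(-2,0)$ we get $\lambda_s-b_-\ge2$. The segment from $2+2i\ell$ to $-2+2i\ell$ is traversed to the left, so its upper side belongs to the right side of the curve. Take $A=[\frac14,\frac74]$. Let $\pi_\ell$ be the probability that a planar Brownian motion descends by $\ell$ before its real part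 moves by $\frac14$. By scaling this is the probability of descending by $1$ before the real part moves by $1/(4\ell)$, so $\pi_\ell\to1$ as $\ell\to0$. If $\beta$ hits $\{\operatorname{Im}=3\ell\}$ with real part in $A$ and then descends in this way, its real part stays in $(0,2)$. The part of $\gamma^*$ in $\{\operatorname{Im}>2\ell\}$ has real part at most $0$, so $\beta$ exits on the upper side of the segment at height $2\ell$. By the strong Markov property $b_+-\lambda_s\ge\frac32\pi_\ell$. Fix $\ell$ so small that $s\le s_0$ and $\pi_\ell\ge\frac23$. As $g_s^\lambda$ is increasing on each half-line, $|g_s^\lambda(x)-\lambda_s|\ge1$ for all real $x\ne0$.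

\emph{Choice of $h'$.} By Schwarz reflection $g_s^\lambda$ is analytic off $\gamma^*$ and its mirror image. The closed set $\{0\le\operatorname{Im}w\le\ell/2,\ |\operatorname{Re}w|\ge h\}$ does not meet them, and $(g_s^\lambda)'\to1$ at $\infty$, so $C_*=\sup|(g_s^\lambda)'|$ over this set is finite. Put $h'=\min(\ell/2,\,2h,\,0.4/C_*)$. Integrating $(g_s^\lambda)'$ from $\operatorname{Re}w$ to $w$ gives
\begin{equation}\label{eq:sixtenths}
|\operatorname{Re}g_s^\lambda(w)-\lambda_s|\ge1-C_*h'\ge0.6\qquad(w\in\mathcal{C}).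
\end{equation}

\emph{Distance to the singularity.} We claim that $2d:=\inf\{|g_u^\lambda(w)-\lambda_u|:w\in\mathcal{C},\ u\le s\}>0$. Every solution started in $\mathcal{C}$ survives through time $s$. For $w\in\mathcal{C}\cap\mathbb{H}$ this holds because $w\notin\gamma^*$. For real $w>0$ we have $g_u^\lambda(w)-\lambda_u\ge g_u^\lambda(w)-g_u^\lambda(0+)\ge g_s^\lambda(w)-b_+>0$, since the harmonic measure of $[0,w]$ decreases as the domain shrinks; for $w<0$ exchange right and left. By continuous dependence on initial data, $(u,w)\mapsto|g_u^\lambda(w)-\lambda_u|$ is continuous and positive on $[0,s]\times\mathcal{C}$, hence bounded below for bounded $w$. If $|w|\ge\sup|\lambda|+2s+2$, then the speed is at most $2$ as long as the distance to $\lambda_u$ is at least $1$, and during that period $|g_u^\lambda(w)|\ge|w|-2s\ge\sup|\lambda|+2$; so the distance never drops to $1$.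

\emph{Perturbation.} Let $\sup_{[0,s]}|U-\lambda|<\delta<d/2$, $w\in\mathcal{C}$ and $e_u=g_u^U(w)-g_u^\lambda(w)$. As long as $|e_u|\le d/2$ we have $|g_u^U(w)-U_u|\ge2d-\frac d2-\frac d2=d$, and
\[
|\partial_ue_u|=\frac{2\,|(g_u^\lambda-\lambda_u)-(g_u^U-U_u)|}{|g_u^U-U_u|\,|g_u^\lambda-\lambda_u|}\le\frac{2(|e_u|+\delta)}{d\cdot2d},
\]
so $|e_u|+\delta\le\delta e^{u/d^2}$ by Gronwall's inequality. Choose $\delta$ with $\delta e^{s/d^2}<\min(d/2,\,0.05)$. Then $|e_u|$ never reaches $d/2$, the solution exists on $[0,s]$, and $|(g_s^U(w)-U_s)-(g_s^\lambda(w)-\lambda_s)|\le|e_s|+\delta<0.05$. With \eqref{eq:sixtenths} this gives $|\operatorname{Re}(g_s^U(w)-U_s)|>0.55$.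
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(i)]
Put $a=\sqrt{t/2}$ and $h=ah_1$, and take $s,\lambda,\delta,h'$ from Lemma~\ref{lem:flat} with $s_0=t/2$. Let $U_u=\sqrt\kappa(B_s-B_{s-u})$ and $A_1=\{\sup_{[0,s]}|U-\lambda|<\delta\}\in\mathcal{F}_s$. Brownian motion stays in any uniform neighborhood of a continuous path from $0$ with positive probability, so $\mathbb{P}(A_1)>0$. Let $z\in D$ and $w=Z_s(z)\in\mathbb{H}$. By \eqref{eq:reversal}, $\operatorname{Re}(g_s^U(w)-U_s)=\operatorname{Re}z\in[-\frac12,\frac12]$, so on $A_1$ we have $w\notin\mathcal{C}$. Thus either $\operatorname{Im}w\ge h'$, or $\operatorname{Im}w<h'\le2h$ and $|\operatorname{Re}w|<h$, in which case $w\in R(h)$.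

Let $\tilde f$ be the backward flow driven by $\sqrt\kappa(B_{s+\cdot}-B_s)$, which is independent of $\mathcal{F}_s$, and let $A_2=\{\inf_{R(h)}\operatorname{Im}\tilde f_{a^2}\ge a\epsilon_1\}$, so that $\mathbb{P}(A_2)\ge\frac12$ by \eqref{eq:box}. By \eqref{eq:markov}, $\operatorname{Im}f_t(z)=\operatorname{Im}\tilde f_{t-s}(w)$, and $t-s\ge a^2$. Imaginary parts are nondecreasing in time, so on $A_1\cap A_2$ we have $\operatorname{Im}f_t(z)\ge\operatorname{Im}w\ge h'$ in the first case and $\operatorname{Im}f_t(z)\ge\operatorname{Im}\tilde f_{a^2}(w)\ge a\epsilon_1$ in the second. With $\epsilon_0=\min(h',a\epsilon_1)$ we get $A_1\cap A_2\subset E_\epsilon$ for all $\epsilon\in(0,\epsilon_0)$, and $\mathbb{P}(A_1\cap A_2)=\mathbb{P}(A_1)\mathbb{P}(A_2)>0$.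
\end{proof}

\section{Almost every point of the real line}\label{sec:B}

Propositions~\ref{prop:lower} and~\ref{prop:upper} apply wherever $\operatorname{Im}f_t$ has a positive boundary value. To prove Theorem~\ref{thm:B} we show that this is the case at almost every $x$ with $T_x<t$. At time $T_x$ the points just above $x$ have been carried close to the singularity, and from then on they behave like points near $0$ at time $0$.

\begin{lemma}\label{lem:swallow}
Fix $x\ne0$ and $t>0$. Almost surely on $\{T_x<t\}$, $\liminf_{y\to0}\operatorname{Im}f_t(x+iy)>0$.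
\end{lemma}

\begin{proof}
Write $T=T_x$. We first show that $Z_T(x+iy)\to0$ as $y\to0$ whenever $T<\infty$. Given $\eta>0$, choose $t'<T$ such that $T-t'\le\eta^2$, the oscillation of $\sqrt\kappa B$ on $[t',T]$ is at most $\eta$, and $|Z_{t'}(x)|<\eta$. By continuous dependence on initial data, $|Z_{t'}(x+iy)|<2\eta$ for small $y$. For such $y$, \eqref{eq:flow} gives $\partial_u(Y^2)=4Y^2/|Z|^2\le4$, so $Y_T^2\le4\eta^2+4\eta^2$. Let $I$ be the range of $-\sqrt\kappa B$ on $[t',T]$, an interval of length at most $\eta$. We have $\partial_u\operatorname{Re}f_u=-2X/|Z|^2$ with $X_u=\operatorname{Re}f_u-(-\sqrt\kappa B_u)$, so $\operatorname{Re}f_u$ decreases when it is to the right of $I$ and increases when it is to the left. Its distance to $I$ is therefore nonincreasing, and it is less than $2\eta$ at time $t'$. Hence $|X_T|\le3\eta$, and $|Z_T(x+iy)|\le\sqrt{17}\,\eta$.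

On $\{T<\infty\}$ let $\tilde f$ be the backward flow driven by $\sqrt\kappa(B_{T+\cdot}-B_T)$. By the strong Markov property, Theorem~\ref{thm:trace} and Lemma~\ref{lem:tip}, almost surely for every integer $k\ge1$ the map $\tilde f_{1/k}$ is continuous at $0$ with $\operatorname{Im}\tilde f_{1/k}(0)>0$. By \eqref{eq:markov},
\[
\operatorname{Im}f_{T+1/k}(x+iy)=\operatorname{Im}\tilde f_{1/k}\big(Z_T(x+iy)\big)\longrightarrow\operatorname{Im}\tilde f_{1/k}(0)>0\qquad(y\to0).
\]
If $T<t$, take $k$ with $T+\frac1k\le t$ and use monotonicity in time.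
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The function $(\omega,x)\mapsto T_x$ is measurable. Indeed, for $0<x'<x$ the difference $Z_u(x)-Z_u(x')$ increases while both terms are positive, so $T_x\ge T_{x'}$; and $\{x:T_x>u\}$ is open. Hence for $x>0$, $T_x>u$ if and only if $T_{x'}>u$ for some rational $x'\in(0,x)$, and symmetrically for $x<0$.

By scaling and the symmetry $B\mapsto-B$, $T_x$ has the law of $x^2T_1$. So $\mathbb{P}(T_x=t)=\mathbb{P}(T_1=t/x^2)$ is nonzero for at most countably many $x$, and by Fubini's theorem almost surely $T_x\ne t$ for almost every $x$.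

If $T_x>t$, then $Z_u(x)$ is bounded away from $0$ on $[0,t]$ and $Z_u(x+iy)\to Z_u(x)$ uniformly on $[0,t]$, so $\log f_t'(x+iy)=\int_0^t2Z_u(x+iy)^{-2}du$ converges to the finite limit $\int_0^t2Z_u(x)^{-2}du$.

By Lemma~\ref{lem:swallow}, Proposition~\ref{prop:lower} and Fubini's theorem, almost surely for almost every $x$ with $T_x<t$ we have $\liminf_{y\to0}\operatorname{Im}f_t(x+iy)>0$ and the limit set of $\Phi_t(x,\cdot)$ contains the closed disc of radius $c(\kappa)$. Almost surely $f_t$ extends continuously to $\overline{\mathbb{H}}$, and at such $x\ne0$ the extension has $\operatorname{Im}f_t(x)>0$. By continuity there are a half-open interval $J\ni x$ with rational endpoints and $0\notin\bar J$, and rational $\epsilon,\eta>0$, such that $E(J,\epsilon,\eta)$ occurs. Proposition~\ref{prop:upper}, applied to the countably many triples $(J,\epsilon,\eta)$, gives boundedness and the reverse inclusion for almost every such $x$.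
\end{proof}

\begin{thebibliography}{9}

\bibitem{LSW}
Lawler, Schramm and Werner, \emph{Ann. Probab.} \textbf{32} (2004).

\bibitem{IPAM}
\emph{Makarov's LIL for SLE}, \texttt{http://helper.ipam.ucla.edu/publications/rsws1/rsws1\_6970.pdf}.

\bibitem{RS}
Rohde and Schramm, \emph{Ann. of Math.} \textbf{161} (2005).

\end{thebibliography}
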